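# Mirrors in Lorentzian space and the thinness of hyperbolic hypergeometric groups

## 1. A point inversion, an isometry and two light rays

We begin with an object of Lorentzian geometry, and explain in Section 2 what it is for.

Let $\mathcal V$ be a real vector space with a symmetric bilinear form $(\,,)$ of signature $(m,1)$, $m\ge 2$, and let $v\in\mathcal V$ satisfy $(v,v)=-2$. A nonzero vector $x$ is *causal* if $(x,x)\le 0$, and *future* if moreover $(x,v)<0$. Write $x=sv+x'$ with $s=-\frac12(x,v)$ and $x'\in v^\perp$. Since $v^\perp$ is positive definite and $(x,x)=-2s^2+(x',x')$, the following textbook facts come from the Cauchy–Schwarz inequality in $v^\perp$. If $x$ is causal then $(x,v)\neq 0$, so $x$ or $-x$ is future. Two future vectors have product $\le 0$, with equality only if they are isotropic and proportional. Hence, for a nonzero causal $w$, the number $(y,w)$ never takes both strict signs as $y$ runs through the future vectors.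

**Definition 1.1.** A *two-ray configuration* consists of $\mathcal V$, $v$ as above, an isometry $a$ of $\mathcal V$, and isotropic vectors $E_\alpha,E_\beta$ such that, with
$$c\,x=-x-(v,x)v,\qquad b=ac,\qquad E_k=a^kE_\beta,\qquad K_k=-(E_0,E_k)\qquad(k\in\mathbb Z),$$
we have

1. (C1) $aE_\alpha=E_\alpha$, $bE_\beta=E_\beta$, and $(v,E_\alpha)=(v,E_\beta)=-2$;
2. (C2) $E_\alpha$ and all the $E_k$ span $\mathcal V$;
3. (C3) $K_k\in4\mathbb Z$ for all $k$.

Put $G=\langle a,c\rangle=\langle a,b\rangle$ and $K'_k=-(E_\alpha,b^kE_\alpha)$.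

The map $c$ is an isometry with $c^2=1$, $cv=v$, and $c=-1$ on $v^\perp$. On hyperbolic space (the future vectors of norm $-1$) it is the point inversion at $v/\sqrt2$. Note that $E_0=E_\beta$ and $a=bc$.

**Immediate relations** (from (C1) alone). From $acE_0=E_0$ we get $cE_0=E_{-1}$; the formula for $c$ gives $cE_0=2v-E_0$. So
$$v=\tfrac12(E_0+E_{-1}),\qquad cE_0=E_{-1},\quad cE_{-1}=E_0,\qquad cE_\alpha=2v-E_\alpha=E_0+E_{-1}-E_\alpha.\tag{1.1}$$
As $a$ fixes $E_\alpha$, the product $(E_\alpha,E_k)$ does not depend on $k$, and $-2=(E_\alpha,v)=\frac12\big((E_\alpha,E_0)+(E_\alpha,E_{-1})\big)$. Hence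
$$(E_\alpha,E_k)=-2\qquad(k\in\mathbb Z).\tag{1.2}$$
Both $E_\alpha$ and $E_\beta$ are future. An isometry preserves or exchanges the two halves of the causal cone; $a$ fixes the future vector $E_\alpha$ and $c$ fixes $v$, so all of $G$ preserves the set of future vectors. Thus all $E_k$ are future, and
$$K_k=K_{-k}\ge0,\qquad K_0=0,\qquad K_{\pm1}=4,\tag{1.3}$$
the last because $-2=(v,v)=\frac12(E_0,E_{-1})$. Since $(v,E_k)=-\frac12(K_k+K_{k+1})$,
$$cE_k=-E_k+\tfrac14(K_k+K_{k+1})(E_0+E_{-1}).\tag{1.4}$$
Finally $b^{-1}=ca^{-1}$, so $b^{-1}E_\alpha=cE_\alpha=2v-E_\alpha$ and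
$$v=\tfrac12(E_\alpha+b^{-1}E_\alpha).\tag{1.5}$$

**Lemma 1.2.** $K_k=0$ implies $a^k=1$, and $K'_k=0$ implies $b^k=1$.

*Proof.* If $K_k=0$, the future isotropic vectors $E_0,E_k$ are proportional, and by (1.2) both pair to $-2$ with $E_\alpha$, so $E_k=E_0$. Then $a^k$ fixes $E_\alpha$ and every $E_l=a^lE_0$, so $a^k=1$ by (C2). If $K'_k=0$, then $E_\alpha$ and $b^kE_\alpha$ are proportional, and both pair to $-2$ with $E_\beta$ because $b$ fixes $E_\beta$. So $b^kE_\alpha=E_\alpha$, and $b^k$ fixes $E_\beta$ and all $b^lE_\alpha$. Let $W$ be the span of these vectors. It is $b$-stable; it contains $v$ by (1.5), so it is $c$-stable, hence $a$-stable since $a=bc$. So it contains $E_\alpha$ and all $E_k=a^kE_\beta$, and $W=\mathcal V$. $\square$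

**Example 1.3.** Let $\mathcal V=\mathbb R^3$ have basis $E_\alpha,E_0,w$ with $E_\alpha,E_0$ isotropic, $(E_\alpha,E_0)=-2$, $(w,w)=8$, $w\perp E_\alpha,E_0$. Put $aE_\alpha=E_\alpha$, $aw=w+4E_\alpha$, $aE_0=E_0+w+2E_\alpha$. This is an isometry; for instance $(aw,aE_0)=8-8=0$ and $(aE_0,aE_0)=8-8=0$. By induction $E_k=E_0+kw+2k^2E_\alpha$, so $K_k=4k^2$. With $v=\frac12(E_0+E_{-1})=E_0-\frac12w+E_\alpha$ one has $(v,v)=-4+2=-2$ and $(v,E_\alpha)=(v,E_0)=-2$. Moreover $cE_0=2v-E_0=E_{-1}$, so $bE_0=E_0$. This is a two-ray configuration. One computes $cE_\alpha=2E_0-w+E_\alpha$ and, as $(v,w)=-4$, $cw=4E_0-3w+4E_\alpha$; applying $a$,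
$$bE_0=E_0,\qquad bw=w+4E_0,\qquad bE_\alpha=E_\alpha+w+2E_0 .$$
So $b$ is the mirror image of $a$ with $E_\alpha,E_0$ exchanged, and $K'_k=4k^2$ too.

This is the upper half-plane in disguise. Put $N(x,y)=y^2E_0+xy\,w+2x^2E_\alpha$. Then $aN(x,y)=N(x+y,y)$ and $bN(x,y)=N(x,2x+y)$, by expanding. So $G$ is the image of the group generated by $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$, which together with $-1$ is $\Gamma_0(2)$. The ray of $E_k$ is the cusp $k$, the ray of $E_\alpha$ is $\infty$, and $z$ in the upper half-plane corresponds to $X_z=E_0+\mathrm{Re}(z)w+2|z|^2E_\alpha$, of norm $-8(\mathrm{Im}\,z)^2$. The vector $v$ is $X_z$ for $z=(-1+i)/2$. Since $(X_z,E_\alpha)=-2$ and $(X_z,E_k)=-4|z-k|^2$, the vector $E_\alpha-E_k$ is orthogonal to $X_z$ exactly when $|z-k|^2=\frac12$. So the hyperplanes $(E_\alpha-E_k)^\perp$ are the geodesics of radius $1/\sqrt2$ about the integers. Neighboring ones meet orthogonally, since $\frac12+\frac12=1^2$, and the others are disjoint.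

The $G$-translates of $j_0=E_\alpha-E_0$ are the *mirrors* of the configuration. We have
$$(a^kj_0,a^lj_0)=(E_\alpha-E_k,E_\alpha-E_l)=4-K_{k-l},\qquad (b^kj_0,b^lj_0)=4-K'_{k-l},\tag{1.6}$$
where the second uses $b^kj_0=b^kE_\alpha-E_\beta$. So orthogonality of mirrors is governed by the equation $K=4$, which (1.3) forces at $k=\pm1$. The central condition is that nothing else happens:

**(NC)** for $k\in\mathbb Z$: $K_k=4\Rightarrow a^k\in\{a,a^{-1}\}$, and $K'_k=4\Rightarrow b^k\in\{b,b^{-1}\}$.

Example 1.3 satisfies (NC), as $4k^2=4$ only for $k=\pm1$. Section 5 shows that under (NC) the group $G$ has no relations except $c^2=1$ and those expressing the orders of $a$ and $b$: it is a triangle group.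

## 2. Hypergeometric groups with a form of signature $(n-1,1)$

Let $n\ge3$ and $\alpha,\beta\in\mathbb Q^n$ with $\alpha_j-\beta_k\notin\mathbb Z$ for all $j,k$. The hypergeometric equation of order $n$ on $\hat{\mathbb C}\setminus\{0,1,\infty\}$ is
$$\big[(\vartheta+\beta_1-1)\cdots(\vartheta+\beta_n-1)-z(\vartheta+\alpha_1)\cdots(\vartheta+\alpha_n)\big]u=0,\qquad \vartheta=z\tfrac{d}{dz}.$$
When $\beta_n=1$ it has the solution ${}_nF_{n-1}(\alpha_1,\dots,\alpha_n;\beta_1,\dots,\beta_{n-1};z)$. Continuing local solutions near $\frac12$ along loops gives a representation $M_{\alpha,\beta}$ of $\pi_1(\hat{\mathbb C}\setminus\{0,1,\infty\},\frac12)$, a free group on two generators. Let $\Gamma=\Gamma_{\alpha,\beta}$ be its image and $G_{\alpha,\beta}$ the Zariski closure of $\Gamma$. Put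
$$f(x)=\prod_j(x-e^{2\pi i\alpha_j}),\qquad g(x)=\prod_k(x-e^{2\pi i\beta_k}).$$
As in the setting of Fuchs–Meiri–Sarnak, assume that $f,g$ have integer coefficients (so they are products of cyclotomic polynomials) and that the pair is *primitive*: not induced from a lower-order equation via $z\mapsto z^m$. By Levelt's theorem $\Gamma$ is conjugate to the subgroup of $\mathrm{GL}_n(\mathbb Z)$ generated by the companion matrices $A$ of $f$ and $B$ of $g$; we use this realization. By Beukers–Heckman, in this setting either $\Gamma$ is finite or the identity component of $G_{\alpha,\beta}$ is $\mathrm{SL}_n$, an $\mathrm{SO}_n$ or an $\mathrm{Sp}_n$. For each $n$ there are only finitely many pairs $(f,g)$.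

**Definition 2.1.** Suppose $\Gamma$ preserves a nondegenerate quadratic form $Q$ over $\mathbb Q$ (unique up to scaling), the identity component of $G_{\alpha,\beta}$ is $SO_Q$, and $Q$ or $-Q$ has signature $(n-1,1)$. Then $\Gamma$ is a *hyperbolic hypergeometric monodromy group* (HHMG). It is *arithmetic* if it has finite index in $O_Q(\mathbb Z)$, and *thin* if it has infinite index there.

HHMGs are counted over all $n\ge3$ at once, as pairs $(\alpha,\beta)$ modulo permuting entries and integer shifts, with $(\alpha,\beta)$ and $(\beta,\alpha)$ identified; counting groups up to conjugacy instead does not affect the finiteness statement. The conjecture of Fuchs–Meiri–Sarnak says that all but finitely many HHMGs are thin. We prove it.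

**Theorem 1.** All but finitely many HHMGs are thin.

The *twist* of $(f,g)$ is $((-1)^nf(-t),(-1)^ng(-t))$; it replaces $A,B$ by $-A,-B$, and $\Gamma^{tw}=\langle -A,-B\rangle$ satisfies $\{\pm1\}\Gamma^{tw}=\{\pm1\}\Gamma$.

**Theorem 2.** Every HHMG has $n$ odd. After twisting if necessary (as in Section 6), put $\Phi(t)=\frac{f(t)}{g(t)}\left(\frac{t+1}{t-1}\right)^2$. Then $\Phi=\prod_i(t^{c_i}-1)^{e_i}$ with distinct $c_i\ge1$ and $e_i\in\mathbb Z\setminus\{0\}$, uniquely; let $d=\gcd(c_i)$. Let $n\ge5$.

(a) If $d\ge2$, the HHMG is thin.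

(b) If $d=1$, then either $\Phi$ or $\Phi^{-1}$ belongs to a fixed finite ("sporadic") list, or, up to the involution $S:(f,g)\mapsto((-1)^ng(-t),(-1)^nf(-t))$,
$$\frac fg=\frac{(t^p-\sigma)(t^q-\tau)}{t^{p+q}-\sigma\tau}\cdot\frac{(t-1)^2}{(t+1)^2},\qquad p,q\ge1,\ \gcd(p,q)=1,\ \sigma,\tau\in\{\pm1\}.\tag{2.1}$$
In case (2.1) the HHMG is thin, except possibly when, up to exchanging $(\sigma,p)$ and $(\tau,q)$, (E1) $\sigma=-1$, $p=1$, $q\ge2$, or (E2) $\sigma=\tau=-1$, $p,q\ge2$. In the cases (E1), (E2) it is thin whenever $n\ge997$, and even whenever $n\ge21$.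

(c) In case (a), and in case (2.1) outside (E1), (E2), the group $\langle A,-A^{-1}B\rangle$ is the quotient, by a finite central subgroup of exponent dividing $2$, of a triangle group $\langle a,c\mid c^2,a^N,(ac)^{N'}\rangle$ with $N,N'\in\{2,3,\dots,\infty\}$.

**How the configuration enters.** For $n\ge5$ the group $O_Q(\mathbb Z)$ contains $\mathbb Z^{n-2}$, made of unipotent matrices. A discrete subgroup of $PSL_2(\mathbb R)$ contains no $\mathbb Z^2$. So $\Gamma$ is thin as soon as we show that, up to finite central groups, it is a Fuchsian triangle group. We attach to each HHMG a two-ray configuration whose $G$ surjects onto $\langle A,-A^{-1}B\rangle$ with finite central kernel. If (NC) holds, $G$ is a triangle group. We then find out when (NC) can fail, and treat those cases by reflection groups.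

**Example 2.2** (the bound on $n$ matters). In Example 1.3 put $A=a$, $B=-b$, $u=E_0-w+E_\alpha$. Then $au=E_0-E_\alpha$, $a^2u=E_0+w+E_\alpha$, and $(u,v)=-4+4=0$, $(au,v)=0$. Since $-c$ fixes $v^\perp$ and $B=a(-c)$, we get $Bu=au$ and $B(au)=a^2u$. The vectors $u,au,a^2u$ form a basis (their coordinate determinant is $\pm4$), so in this basis $A,B$ are the companion matrices of $f=(t-1)^3$, $g=(t+1)^3$. This is $\alpha=(0,0,0)$, $\beta=(\frac12,\frac12,\frac12)$. Here $\{\pm1\}\Gamma=\{\pm1\}G$ with $G$ the image of $\Gamma_0(2)$, a lattice in the group $O(2,1)$ of the form. It is not virtually solvable, so its Zariski closure has identity component $SO_3$. The invariant form is unique up to scaling, being invariant under this irreducible group; as $\Gamma$ is rational, it can be taken rational. The pair is primitive: an induced representation splits into at least two summands permuted by the group, and the irreducible identity component would preserve each. A lattice contained in the discrete group $O_Q(\mathbb Z)$ has finite index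 in it, so this HHMG is arithmetic, although (NC) holds. For $n=3$ a triangle group may well be a lattice.

**Results used.** Besides Levelt and Beukers–Heckman we use the following.

1. Meyer: an indefinite nondegenerate rational quadratic form in at least $5$ variables is isotropic over $\mathbb Q$.
2. Borel–Harish-Chandra: $O(M)$ is a lattice in $O(M\otimes\mathbb R)$ for a nondegenerate lattice $M$ with rational form.
3. Bober (*Factorial ratios, hypergeometric series, and a family of step functions*, J. London Math. Soc. 79 (2009), Thm 1.2): let $a_1,\dots,a_K,b_1,\dots,b_{K+1}$ be positive integers with $a_k\ne b_l$, $\sum a_k=\sum b_l$, and the gcd of all of them $1$. If $u_m=\prod(a_km)!/\prod(b_lm)!\in\mathbb Z$ for all $m\ge1$, then $u_m$ is $\frac{((p+q)m)!}{(pm)!(qm)!}$, or $\frac{(2pm)!(qm)!}{(pm)!(2qm)!((p-q)m)!}$ with $p>q$, or $\frac{(2pm)!(2qm)!}{(pm)!(qm)!((p+q)m)!}$, with $\gcd(p,q)=1$, or one of $52$ sporadic ratios.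
4. Prokhorov (Math. USSR Izv. 28 (1987)): for $m\ge996$ there is no discrete reflection group on $\mathbb H^m$ whose fundamental polyhedron is noncompact of finite volume.
5. Esselmann (J. Number Theory 61 (1996)): a lattice of signature $(m,1)$ over $\mathbb Z$ whose reflection subgroup has finite index in its orthogonal group does not exist for $m=20$ and for $m>21$. This is used only for the bound $n\ge21$.
6. Classical: with $\frac1\infty=0$, triangle groups with $\frac12+\frac1N+\frac1{N'}<1$ are discrete subgroups of $PSL_2(\mathbb R)$, and such groups contain no $\mathbb Z^2$. If $\frac12+\frac1N+\frac1{N'}\ge1$, the group is finite or virtually abelian.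

## 3. Parity on the lattice spanned by the rays

Fix a two-ray configuration. Let $\mathcal L=\mathbb ZE_\alpha+\sum_k\mathbb ZE_k$. An *expression* of $x\in\mathcal L$ is a finite sum $x=m_\alpha E_\alpha+\sum_km_kE_k$ with integer coefficients; put $\Sigma=\sum_km_k$ and call $(m_\alpha\bmod2,\ \Sigma\bmod2)$ its *type*. A vector may have several expressions. Let $\mathcal L_0$ be the subgroup of vectors having an expression with $m_\alpha\equiv\Sigma\pmod2$. In Example 1.3, $E_\alpha-E_k\in\mathcal L_0$, of type $(1,1)$. Products are computed by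
$$(x,x')=-2(m_\alpha\Sigma'+m'_\alpha\Sigma)-\sum_{k,l}m_km'_lK_{k-l}.\tag{3.1}$$

**Lemma 3.1.**
(a) $\mathcal L$ is a discrete subgroup of $\mathcal V$.
(b) Products on $\mathcal L_0$ lie in $4\mathbb Z$.
(c) $\mathcal L$ and $\mathcal L_0$ are $G$-invariant. Every vector of $GE_\alpha$ has an expression of type $(1,0)$, every vector of $GE_\beta$ one of type $(0,1)$. Differences of vectors in $GE_\alpha\cup GE_\beta$ lie in $\mathcal L_0$.
(d) $K'_k\in4\mathbb Z$. So $(\mathcal V,v,b,E_\beta,E_\alpha)$ is again a two-ray configuration, with $a,b$ exchanged, $K,K'$ exchanged, and the same $c$ and $G$.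

*Proof.* (a) By (3.1) all products on $\mathcal L$ lie in $2\mathbb Z$. By (C2) there is a basis $w_i\in\mathcal L$ of $\mathcal V$, and $\mathcal L\subset\{x:(x,w_i)\in2\mathbb Z\text{ for all }i\}$, which is discrete.

(b) In (3.1) the second sum lies in $4\mathbb Z$ by (C3), and $m_\alpha\Sigma'+m'_\alpha\Sigma\equiv2m_\alpha m'_\alpha\equiv0\pmod2$.

(c) The maps $a^{\pm1}$ fix $E_\alpha$ and shift the $E_k$, so they transform an expression into one of the same type. By (1.1) and (1.4), $c$ transforms an expression into one with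
$$m_\alpha\mapsto-m_\alpha,\qquad\Sigma\mapsto2m_\alpha-\Sigma+2\sum_km_k\tfrac{K_k+K_{k+1}}4,$$
integers because of (C3). The type is again unchanged. As $E_\alpha,E_\beta$ have types $(1,0),(0,1)$, everything follows; the difference of two vectors with odd $m_\alpha+\Sigma$ has even $m_\alpha+\Sigma$.

(d) Take an expression of $b^kE_\alpha$ of type $(1,0)$. Then $K'_k=-(E_\alpha,b^kE_\alpha)=2\Sigma\in4\mathbb Z$. The other axioms for the exchanged data are (C1), the identity $bc=a$, and the spanning property shown in the proof of Lemma 1.2. $\square$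

## 4. Mirrors of norm four

Recall $j_0=E_\alpha-E_0\in\mathcal L_0$. By (1.2),
$$(j_0,j_0)=4,\qquad(E_\alpha,j_0)=2,\qquad(E_\beta,j_0)=-2 .$$
From (1.1), $cj_0=(2v-E_\alpha)-(2v-E_0)$ and $c(E_\alpha-E_{-1})=(2v-E_\alpha)-E_0=E_{-1}-E_\alpha$, that is
$$cj_0=-j_0,\qquad c\,a^{-1}j_0=-a^{-1}j_0.\tag{4.1}$$
A *mirror* is a pair $\pm\gamma j_0$, $\gamma\in G$. Mirrors lie in $\mathcal L_0$ and have norm $4$.

The next lemma ensures that a ray $\gamma E_\alpha$ or $\gamma E_\beta$ is never on a mirror, with a quantitative gap.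

**Lemma 4.1.** If $j\in\mathcal L_0$, $(j,j)=4$ and $E\in GE_\alpha\cup GE_\beta$, then $(E,j)\in2+4\mathbb Z$; so $|(E,j)|\ge2$.

*Proof.* By $G$-invariance of $\mathcal L_0$ take $E=E_\alpha$ or $E=E_0$. Since $K_0=0$ and $K$ is even, $\sum m_km_lK_{k-l}\in8\mathbb Z$, so (3.1) gives $4=(j,j)\equiv-4m_\alpha\Sigma\pmod8$. Hence $m_\alpha$ and $\Sigma$ are odd. Now $(E_\alpha,j)=-2\Sigma$ and $(E_0,j)=-2m_\alpha-\sum m_kK_k\equiv-2m_\alpha\pmod4$. $\square$

The next lemma says that the two rays $\gamma E_\alpha,\gamma E_\beta$ are separated by one mirror only.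

**Lemma 4.2.** Let $j\in\mathcal L_0$ have norm $4$ and let $\gamma\in G$. Then $(\gamma E_\alpha,j)$ and $(\gamma E_\beta,j)$ have opposite signs if and only if $j=\pm\gamma j_0$.

*Proof.* "If" is clear. For "only if" take $\gamma=1$ and, up to sign, $(E_\alpha,j)=P>0$, $(E_0,j)=-P'<0$. By Lemma 4.1, $P,P'\ge2$. The projection of $j$ to the plane $\langle E_\alpha,E_0\rangle$ is $\frac{P'}2E_\alpha-\frac P2E_0$, of norm $-4\cdot\frac{P'}2\cdot(-\frac P2)=PP'\ge4$. The orthogonal complement of this plane is positive definite, so $4=(j,j)\ge PP'\ge4$. Hence $P=P'=2$ and $j$ equals its projection $E_\alpha-E_0=j_0$. $\square$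

The last lemma turns a pattern of signs into orthogonality.

**Lemma 4.3.** Let $j\ne\pm j'$ in $\mathcal L_0$ have norm $4$, and suppose that future vectors realize all four sign patterns $(\pm,\pm)$ of $((\cdot,j),(\cdot,j'))$. Then $(j,j')=0$.

*Proof.* Otherwise, after changing the sign of $j$, $(j,j')\ge4$ by Lemma 3.1(b). Then $j-j'\neq0$ has norm $8-2(j,j')\le0$, so it is causal and $(y,j-j')$ does not take both strict signs for $y$ future. But the patterns $(+,-)$ and $(-,+)$ give the two strict signs. $\square$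

## 5. A square complex and a presentation of $G$

**Theorem 5.1.** Let a two-ray configuration satisfy (NC), and let $N,N'\le\infty$ be the orders of $a,b$. Then $\tilde a\mapsto a$, $\tilde c\mapsto c$ defines an isomorphism from
$$T=\langle\tilde a,\tilde c\mid\tilde c^2,\ \tilde a^N,\ (\tilde a\tilde c)^{N'}\rangle$$
(relations with infinite exponent omitted) onto $G$.

**Step 1: the graph and its squares.** This step builds the space whose loops are the relations of $G$. Let $X$ be the graph with vertex set $G/\langle a\rangle\sqcup G/\langle b\rangle$ and, for each $h\in G$, an edge $h$ joining $h\langle a\rangle$ and $h\langle b\rangle$. It is connected because $G=\langle a,b\rangle$. Attach to $h\langle a\rangle$ the vector $hE_\alpha$ and to $h\langle b\rangle$ the vector $hE_\beta$; these are well defined and future. Attach to the edge $h$ the mirror $\pm hj_0$. Since $b^{-1}=ca^{-1}$ and $a^{-1}=cb^{-1}$, each $h\in G$ gives a closed path of length four, a *square*, with successive vertices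
$$h\langle a\rangle,\quad h\langle b\rangle,\quad hc\langle a\rangle,\quad hc\langle b\rangle,\quad h\langle a\rangle$$
and successive edges $h$, $\ hb^{-1}=hca^{-1}$, $\ hc$, $\ ha^{-1}=hcb^{-1}$. By (4.1) opposite edges have equal mirrors: $hcj_0=-hj_0$ and $hca^{-1}j_0=-ha^{-1}j_0$. The corner at $h\langle a\rangle$ consists of $h,ha^{-1}$ and that at $h\langle b\rangle$ of $h,hb^{-1}$. So for every $h$ the pairs $\{h,ha^{-1}\}$ and $\{h,hb^{-1}\}$ are corners of squares.

**Step 2: edges at one vertex.** This step compares mirrors locally; it is the only place where (NC) is used.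

(i) *Two edges at a vertex with equal mirrors are equal.* At $u\langle a\rangle$ let the edges be $ua^k,ua^l$. If $a^kj_0=\pm a^lj_0$, pairing with $E_\alpha$ (both sides give $2$) shows that the sign is $+$, so $E_k=E_l$, $K_{k-l}=0$ and $a^k=a^l$ by Lemma 1.2. At $u\langle b\rangle$, both $b^kj_0$ and $b^lj_0$ pair to $-2$ with $E_\beta$; so $b^kE_\alpha=b^lE_\alpha$, $K'_{k-l}=0$ and $b^k=b^l$.

(ii) *Two edges at a vertex with orthogonal mirrors form a corner of a square.* By (1.6) orthogonality of $ua^kj_0,ua^lj_0$ means $K_{k-l}=4$, and (NC) gives $a^{k-l}=a^{\pm1}$. Similarly for $b$.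

**Step 3: reducing closed paths.** This step shows that squares fill all loops. For $j$ a mirror vector, the sign of its product with the vector at a vertex is always defined (Lemma 4.1), and it changes along an edge exactly when that edge has mirror $\pm j$ (Lemma 4.2); we say that the edge *crosses* $\pm j$.

**Claim.** Every closed edge path in $X$ can be reduced to the trivial path, keeping its endpoints, by deleting backtracks and flipping squares. Here flipping replaces two consecutive edges that form a corner of a square by the other two edges of that square.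

*Proof.* Let the edges be $e_1,\dots,e_r$, $r\ge1$, with vertices $C_0,\dots,C_r=C_0$, where $e_i$ joins $C_{i-1}$ to $C_i$. The mirror of $e_1$ is crossed an even number of times, so two edges have a common mirror. Choose $i<k$ such that $e_i,e_k$ have the same mirror $\pm j$ and $k-i$ is minimal. Then:

($*$) the mirrors of $e_{i+1},\dots,e_{k-1}$ are pairwise distinct and different from $\pm j$.

If $k=i+1$, then $e_i=e_{i+1}$ by (i). This is a backtrack; delete it. Suppose $k>i+1$ and let $\pm j_1$ be the mirror of $e_{i+1}$. On the segment $C_{i-1},\dots,C_k$ it is crossed only at $e_{i+1}$, so $j_1$ has one sign on $\{C_{i-1},C_i\}$ and the other on $\{C_{k-1},C_k\}$. But $j$ takes both signs on each of these two pairs, since $e_i$ and $e_k$ cross $\pm j$. So all four sign patterns of $(j,j_1)$ occur, and $(j,j_1)=0$ by Lemma 4.3. By (ii), $e_i,e_{i+1}$ form a corner of a square. Flip it: the new edge in position $i$ is opposite to $e_{i+1}$, the new edge in position $i+1$ is opposite to $e_i$, so their mirrors are $\pm j_1,\pm j$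 in this order. Now positions $i+1$ and $k$ carry $\pm j$, and ($*$) holds for them. The difference has dropped by one and $r$ is unchanged. After finitely many flips we reach a backtrack, and deleting it shortens the path by $2$. Induct on $r$. Only vertices $C_i$ with $1\le i<r$ are moved. $\square$

**Step 4: lifting to $T$.** This step converts the Claim into the presentation. Let $\pi:T\to G$ be the surjection, $\tilde b=\tilde a\tilde c$, and $X_T$ the graph built from $T,\tilde a,\tilde b$ in the same way; it is connected. It has squares as well, because their incidences used only $b=ac$ and $c^2=1$. Since $a,b$ have orders exactly $N,N'$, $\pi$ is injective on $\langle\tilde a\rangle$ and on $\langle\tilde b\rangle$.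

Let $t\in\ker\pi$. Choose a path in $X_T$ from $\langle\tilde a\rangle$ to $t\langle\tilde a\rangle$. Its image in $X$ is closed, and each reduction move of the Claim lifts. Indeed, consecutive edges of $X_T$ at a vertex of the first kind are $u,u\tilde a^k$. If their images coincide, then $a^k=1$, so $\tilde a^k=1$ and the edges coincide. If their images form the corner of a square, with $a^k=a^{\pm1}$, then $\tilde a^k=\tilde a^{\pm1}$, and $u,u\tilde a^{\pm1}$ form a corner of a square of $X_T$ lying over the flipped one. The same holds for $\tilde b$. Endpoints are kept, so the path in $X_T$ is reduced to a trivial path and $t\langle\tilde a\rangle=\langle\tilde a\rangle$. Thus $t\in\langle\tilde a\rangle\cap\ker\pi=1$. $\square$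

In Example 1.3 this recovers that the image of $\Gamma_0(2)$ is $\langle a,c\mid c^2\rangle\cong\mathbb Z*\mathbb Z/2$.

## 6. Root interlacing for signature $(n-1,1)$

Now let $(f,g)$ belong to an HHMG, with $A,B$ as in Section 2. This section finds how the roots of $f$ and $g$ alternate on the circle. Put $C=A^{-1}B$ and $V=\mathbb R^n$.

**Step 1: $C$ is a reflection.** Companion matrices differ in one column and $f\ne g$, so $C-1=A^{-1}(B-A)$ has rank one: $Cx=x+\phi(x)w$. Invariance of the form gives
$$\phi(x)(w,y)+\phi(y)(x,w)+\phi(x)\phi(y)(w,w)=0\qquad\text{for all }x,y.$$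
With $x\in\ker\phi$ and $\phi(y)\ne0$ we get $w\perp\ker\phi$, so $\phi$ is a nonzero multiple of $(w,\cdot)$. If $w$ were isotropic, $x=y$ would give $2\phi(x)(x,w)=0$ for all $x$, which is impossible. So $\phi(x)=-2(x,w)/(w,w)$: $C$ is an orthogonal reflection, $\det C=-1$, and $g(0)=-f(0)$. Scale the form by a real factor so that it has signature $(n-1,1)$, and choose $v\in\operatorname{im}(C-1)$ with $(v,v)=2\varepsilon$, $\varepsilon=\pm1$. Then $Cx=x-\varepsilon(v,x)v$.

**Step 2: $v$ is cyclic and $g/f$ is a generating function.** The span of $\{A^kv\}_{k\in\mathbb Z}$ is nonzero and stable under $A$ and $C$. Its complexification is stable under the Zariski closure of $\Gamma$, which contains $SO_Q$, and $SO_Q$ is irreducible for $n\ge3$. So it is $V$, i.e. $v$ is cyclic for $A$. Since $t-B=t-AC=(t-A)+\varepsilon Av\,(v,\cdot)$, the matrix determinant lemma gives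
$$\frac{g(t)}{f(t)}=1+\varepsilon\big(v,(t-A)^{-1}Av\big)=1+\varepsilon\sum_{k\ge1}(v,A^kv)t^{-k}.\tag{6.1}$$

**Step 3: signature from residues.** The purpose is to read the signature off $g/f$. Consider any real coprime monic polynomials $f,g$ of degree $n$ with all roots on the unit circle and $g(0)=-f(0)$; keep $\varepsilon$ fixed. Define $\mu_k$ for $k\ge1$ by $g/f=1+\varepsilon\sum_{k\ge1}\mu_kt^{-k}$, put $\mu_0=2\varepsilon$, $\mu_{-k}=\mu_k$, and $\mathrm{Gr}(f,g)=(\mu_{j-i})_{0\le i,j<n}$. For our pair this is the Gram matrix of the basis $v,Av,\dots,A^{n-1}v$, so it has signature $(n-1,1)$.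

Suppose $f$ has simple roots $\lambda_j=e^{i\theta_j}$, and put $h_j=\varepsilon g(\lambda_j)/(\lambda_jf'(\lambda_j))$. The roots of $f$ are stable under conjugation, so $t^nf(1/t)=f(0)f(t)$ with $f(0)=\pm1$; similarly for $g$. On $|t|=1$ this gives $\overline{g/f}=\frac{g(0)}{f(0)}\,g/f=-g/f$. So $R(\theta)=i\,(g/f)(e^{i\theta})$ is real. As $e^{i\theta}-\lambda_j\approx i\lambda_j(\theta-\theta_j)$, the residue of $R$ at $\theta_j$ is $\varepsilon h_j$. Hence $h_j\in\mathbb R\setminus\{0\}$. Partial fractions read
$$\frac gf=1+\varepsilon\sum_j\frac{h_j\lambda_j}{t-\lambda_j}.$$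
Expanding, $\mu_k=\sum_jh_j\lambda_j^k$ for $k\ge1$. At $t=0$ we get $-1=1-\varepsilon\sum h_j$, i.e. $\sum h_j=2\varepsilon=\mu_0$. Complex conjugation gives the formula for $k<0$. So $\mathrm{Gr}=W^*\mathrm{diag}(h_j)W$ with $W=(\lambda_l^j)_{l,j}$ an invertible Vandermonde matrix. Hence the signature of $\mathrm{Gr}$ is given by the signs of the $h_j$, and, since $\prod|f'(\lambda_j)|=|\det W|^2$,
$$|\det\mathrm{Gr}(f,g)|=\prod_j|g(\lambda_j)|=|\mathrm{Res}(f,g)|.\tag{6.2}$$

**Step 4: multiple roots.** The purpose is to reduce to simple roots. Choose disjoint tiny arcs around the distinct roots of our $f$, invariant under conjugation as a family, free of roots of $g$, those around non-real roots avoiding $\pm1$. There is a continuous path $f_s$, $s\in[0,1]$, of real monic polynomials with $f_0=f$ such that for $s>0$ the roots of $f_s$ are simple, lie on the circle inside the arcs, and the number in each arc is constant. (A root $\pm1$ of multiplicity $m$ splits into $\lfloor m/2\rfloor$ conjugate pairs, plus the root $\pm1$ itself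 if $m$ is odd.) Then $f_s(0)=f(0)$, because the constant term is $(-1)^n$ times $(-1)$ to the multiplicity of $-1$, whose parity is constant. The entries of $\mathrm{Gr}(f_s,g)$ are polynomials in the coefficients, hence continuous in $s$. By (6.2) for $s>0$, and by continuity for $s=0$, $|\det\mathrm{Gr}(f_s,g)|=|\mathrm{Res}(f_s,g)|\ne0$ for all $s$. So the signature is constant. Put $\check f=f_1$ (and $\check f=f$ if $f$ has simple roots). Then $\check f$ has simple roots and $\mathrm{Gr}(\check f,g)$ has signature $(n-1,1)$.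

**Step 5: the gap rule.** Let $\lambda_j,\lambda_{j+1}$ be cyclically consecutive roots of $\check f$. Then $h_jh_{j+1}>0$ iff the open arc (gap) between them contains an odd number of roots of $g$, with multiplicity. Indeed, $R$ has the sign of $\varepsilon h_j$ just after $\theta_j$ and that of $-\varepsilon h_{j+1}$ just before $\theta_{j+1}$, and in between it changes sign exactly at the roots of $g$ of odd multiplicity.

Exactly one $h_*$ is negative, at a root $\lambda_*$. As $n\ge3$, exactly the two gaps adjacent to $\lambda_*$ contain an even number of roots of $g$; the other $n-2$ contain an odd number. Since $h_{\bar\lambda}=\overline{h_\lambda}=h_\lambda$, we have $\bar\lambda_*=\lambda_*=\pm1$. The two even gaps are conjugate and contain equally many roots, $e$ each. From $2e+(n-2)\le n$ we get $e\le1$, so $e=0$. The remaining $n-2$ gaps contain $n$ roots, an odd number each, so each contains one, except for one gap with three. That gap, being unique, is conjugation-invariant, so it contains $1$ or $-1$; it does not contain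 the root $\lambda_*$ of $\check f$, so it contains $-\lambda_*$. As it contains three roots of $g$, $-\lambda_*$ is a root of $g$ of odd multiplicity. By the choice of arcs, $\lambda_*$ is a root of $f$.

**Step 6: normal form.** Twist if $\lambda_*=-1$. Then $A,B$ become $-A,-B$, while $C$, $v$, the form and $\mathbb Z^n\subset\mathbb Q^n$ are unchanged; since $\{\pm1\}\Gamma^{tw}=\{\pm1\}\Gamma$, the identity component of the Zariski closure and the property of having finite index in $O_Q(\mathbb Z)$ are unchanged. From now on $\lambda_*=1$, and $f,g,A,B,\Gamma$ denote the possibly twisted objects. As $-1$ is a root of $g$, it is not a root of $\check f$. So the roots of $\check f$ are $1$ and non-real conjugate pairs, and $n=2M+1$ is **odd**. In the upper half circle the pattern of Step 5 reads: no root of $g$ between $1$ and the first root of $\check f$, one root of $g$ in each following gap, and in the gap around $-1$ the root $-1$ together with a pair $e^{\pm i\varphi_M}$, possibly $\varphi_M=\pi$. Let $s\to0$. The arcs contain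 no roots of $g$, so the order relative to the roots of $g$ persists:
$$f=(t-1)f_0,\quad g=(t+1)g_0,\quad f_0=\prod_{j=1}^M(t-e^{i\theta_j})(t-e^{-i\theta_j}),\quad g_0=\prod_{j=1}^M(t-e^{i\varphi_j})(t-e^{-i\varphi_j}),$$
$$0\le\theta_1<\varphi_1<\theta_2<\varphi_2<\dots<\theta_M<\varphi_M\le\pi.\tag{6.3}$$
For example, $f=(t-1)^3(t^2+1)$, $g=t^5+1$ have this shape, with angles $0<\frac\pi5<\frac\pi2<\frac{3\pi}5$.

**Step 7: $\varepsilon=-1$.** This says that $v$ is timelike. Write $\check f=(t-1)t^MP(t+t^{-1})$, $g=(t+1)t^ML(t+t^{-1})$ with $P,L$ monic. As $\frac{t+1}{t-1}=-i\cot(\theta/2)$ at $t=e^{i\theta}$, we have $R=\cot(\theta/2)L(2\cos\theta)/P(2\cos\theta)$. Its residue at $\theta=0$ is $2L(2)/P(2)>0$, because the roots of $P$ and $L$ are less than $2$. So $\varepsilon h_*>0$, and $h_*<0$ gives $\varepsilon=-1$. Thus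
$$(v,v)=-2,\qquad Cx=x+(v,x)v,\qquad\frac gf=1+\sum_{k\ge1}A_kt^{-k},\quad A_k:=-(v,A^kv)\in\mathbb Z,\tag{6.4}$$
with integrality because $f,g$ are monic and integral.

**Step 8: the inversion and the symmetry $S$.** Put $\hat C=-C$, so $\hat Cx=-x-(v,x)v$, $\hat C^2=1$, $\hat Cv=v$; put $\hat B=A\hat C=-B$ and $\hat\Gamma=\langle A,\hat C\rangle=\langle A,-A^{-1}B\rangle$. Then $\{\pm1\}\hat\Gamma=\{\pm1\}\Gamma$. Replace the data $(A,C,v)$ by $(\hat B,C,v)$. Since $\hat BC=-A$, the new polynomials are $((-1)^ng(-t),(-1)^nf(-t))$: this is $S$. They again have the form (6.3), with angles $\tilde\theta_j=\pi-\varphi_{M+1-j}$, $\tilde\varphi_j=\pi-\theta_{M+1-j}$. Since $\hat B\hat C=A$, the group $\hat\Gamma$ is unchanged, and $v$ is cyclic for $\hat B$ by the argument of Step 2. So everything proved below for $(A,C,v)$ also holds for $(\hat B,C,v)$.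

## 7. Making the fixed vectors isotropic

**Step 1: fixed vectors of $A$ and $\hat B$.** As $A$ has a cyclic vector, $\ker(A-1)$ is a line $\mathbb Re$. Since $(e,A^kv)=(e,v)$ for all $k$, $(e,v)\ne0$. Let $\hat e_\alpha\in\mathbb Re$ be normalized by $(\hat e_\alpha,v)=-2$. Then $(\hat e_\alpha,\hat e_\alpha)\le0$, as follows.

If $\theta_1>0$, then $f$ has simple roots and $\check f=f$. Write $v=\sum v_j$ in $V_{\mathbb C}$ with $Av_j=\lambda_jv_j$, and extend the form to a Hermitian form $\langle\,,\rangle$, linear in the second variable. Eigenvectors for distinct eigenvalues on the unit circle are orthogonal, so $(v,A^kv)=\sum_j\lambda_j^k\langle v_j,v_j\rangle$ for $k\ge0$. Also $(v,A^kv)=\mu_k=\sum_jh_j\lambda_j^k$, so $h_j=\langle v_j,v_j\rangle$ by Vandermonde. For $\lambda=1$ the component is real, spans $\ker(A-1)$, and has norm $h_*<0$.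

If $\theta_1=0$, the root $1$ has multiplicity $3$ with a single Jordan block. So $e=(A-1)u$ for some $u$, and $(e,e)=((A-1)u,e)=(u,(A^{-1}-1)e)=0$.

By $S$ there is $\hat e_\beta$ with $\hat B\hat e_\beta=\hat e_\beta$, $(\hat e_\beta,v)=-2$, $(\hat e_\beta,\hat e_\beta)\le0$. From $A\hat C\hat e_\beta=\hat e_\beta$ and $\hat C\hat e_\beta=2v-\hat e_\beta$ we get $2Av=\hat e_\beta+A\hat e_\beta$. Pairing with $\hat e_\alpha$ gives $(\hat e_\alpha,\hat e_\beta)=-2$.

**Why not work inside $V$.** The first attempt is to run Sections 3–5 with the vectors $\hat e_\alpha,\hat e_\beta$ of $V$ itself. It breaks at Lemmas 3.1 and 4.2, which use isotropy. Take $f=t^3-1$, $g=(t+1)^3$. Here $g/f=1+3t^{-1}+3t^{-2}+2t^{-3}+\cdots$, and the Gram matrix of $v,Av,A^2v$ has $-2$ on the diagonal and $-3$ elsewhere, with eigenvalues $1,1,-8$. The vector $s=v+Av+A^2v$ has $(s,v)=-8$ and $(s,s)=-24$, so $\hat e_\alpha=s/4$ has norm $-\frac32$. Since $-1$ is a triple root of $g$, $\hat e_\beta$ is isotropic, and $\hat e_\alpha-\hat e_\beta$ has norm $-\frac32+4=\frac52$.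 The rule "norm $4$, products in $4\mathbb Z$" is gone. In general the norm of $\hat e_\alpha-\hat e_\beta$ is $4$ plus the two non-positive norms. We cancel these norms by adding at most two dimensions.

**Step 2: the extension.** Let $\delta_\bullet=-(\hat e_\bullet,\hat e_\bullet)\ge0$ and
$$\mathcal V=V\oplus(\mathbb RZ_\alpha\text{ if }\delta_\alpha>0)\oplus(\mathbb RZ_\beta\text{ if }\delta_\beta>0),$$
orthogonal, with $(Z_\bullet,Z_\bullet)=1$. This is Lorentzian. Put
$$a|_V=A,\quad aZ_\alpha=Z_\alpha,\quad aZ_\beta=-Z_\beta,\qquad cx=-x-(v,x)v\ \text{ on }\mathcal V,$$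
$$E_\alpha=\hat e_\alpha+\sqrt{\delta_\alpha}Z_\alpha,\qquad E_\beta=\hat e_\beta+\sqrt{\delta_\beta}Z_\beta$$
(omitting absent terms). So $c|_V=\hat C$, $cZ_\bullet=-Z_\bullet$, and $b=ac$ satisfies $b|_V=\hat B$, $bZ_\alpha=-Z_\alpha$, $bZ_\beta=Z_\beta$.

**Step 3: this is a two-ray configuration.** Both $E_\alpha,E_\beta$ are isotropic, $aE_\alpha=E_\alpha$, $bE_\beta=E_\beta$, and both pair to $-2$ with $v$: this is (C1). By (1.1), $A^lv=a^lv=\frac12(E_l+E_{l-1})$, so the span in (C2) contains $V$; it then contains $E_\alpha-\hat e_\alpha$ and $E_\beta-\hat e_\beta$, hence $Z_\alpha,Z_\beta$ when present. For (C3), expand $A_k=-(v,a^kv)$ using $a^kv=\frac12(E_k+E_{k-1})$: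
$$4A_k=2K_k+K_{k+1}+K_{k-1}.\tag{7.1}$$
Multiply by $y^k$ and sum over $k\ge1$. With $K_0=0$, $K_1=4$ this gives $4\big(1+\sum_{k\ge1}A_ky^k\big)=\frac{(1+y)^2}y\sum_{k\ge1}K_ky^k$. By (6.4) and $\Phi=\frac fg\big(\frac{t+1}{t-1}\big)^2$,
$$\sum_{k\ge1}K_ky^k=\frac{4y}{(1+y)^2}\,\frac gf(1/y)=\frac{4y}{(1-y)^2}H(y),\qquad H(y)=\frac1{\Phi(1/y)}\in1+y\mathbb Z[[y]].\tag{7.2}$$
So $K_k\in4\mathbb Z$, which is (C3). For $f=(t-1)^3$, $g=(t+1)^3$ we get $H=\frac{1+y}{1-y}$ and $K_k=4k^2$: this is Example 1.3.

**Step 4: the other sequence.** Under $S$ the rays are exchanged and $a\leftrightarrow b$ (note $bc=a$), with $c,v,\mathcal V,G$ kept: the configuration becomes the exchanged one of Lemma 3.1(d). The new quotient of polynomials is $g(-t)/f(-t)$, so the new $\Phi$ is $1/\Phi(-t)$. Hence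
$$\sum_{k\ge1}K'_ky^k=\frac{4y}{(1-y)^2}H'(y),\qquad H'(y)=\frac1{H(-y)}.\tag{7.3}$$
By (7.1) with $k=1$, $K_2=4A_1-8$. Since $\hat Bv=A\hat Cv=Av$, the number $A_1$ is the same for both data, and
$$K_2=K'_2.\tag{7.4}$$

**Step 5: from $G$ to $\hat\Gamma$.** Restriction to $V$ is a surjection $G\to\hat\Gamma$. All of $G$ acts by signs on $Z_\alpha,Z_\beta$. So the kernel, which acts trivially on $V$, is finite, central, and of exponent dividing $2$.

## 8. Unipotent subgroups against Fuchsian groups

**Proposition 8.1.** If the configuration of an HHMG satisfies (NC), then $\hat\Gamma$ is the quotient of the triangle group $T$ of Theorem 5.1 by a finite central subgroup of exponent dividing $2$. If moreover $n\ge5$, the HHMG is thin.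

*Proof.* The first statement is Theorem 5.1 with Step 5 of Section 7. Here $N,N'\ge2$: since $K_1=K'_1=4\ne0$, neither $a$ nor $b$ is trivial.

**Step 1: $T$ is Fuchsian.** The Zariski closure of $\hat\Gamma$ has identity component $SO_Q$, $n\ge3$, so $\hat\Gamma$ is not virtually solvable. Hence $T\cong G$ is neither finite nor virtually abelian, so $\frac12+\frac1N+\frac1{N'}<1$. Thus $G$ is isomorphic to a discrete subgroup of $PSL_2(\mathbb R)$ and contains no $\mathbb Z^2$.

**Step 2: many commuting unipotents in $O_Q(\mathbb Z)$.** Let $n\ge5$. In this step $(\,,)$ is a rational multiple of the form of $Q$ that is integral on $\mathbb Z^n$. By Meyer there is an isotropic $e\in\mathbb Z^n\setminus0$. For $w\in e^\perp$ put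
$$\mathcal E(w)x=x+(x,e)w-(x,w)e-\tfrac12(w,w)(x,e)e.\tag{8.1}$$
With $s=(x,e)$, $r=(x,w)$, $q=(w,w)$, the norm of $\mathcal E(w)x$ is $(x,x)+2sr-2rs-qs^2+s^2q=(x,x)$, so $\mathcal E(w)$ is an isometry. Since $\mathcal E(w)e=e$ and $\mathcal E(w)w'=w'-(w,w')e$, substitution gives $\mathcal E(w)\mathcal E(w')=\mathcal E(w+w')$. Taking $x$ with $(x,e)\ne0$ shows that $\mathcal E(w)=1$ forces $w\in\mathbb Re$; conversely $\mathcal E(\lambda e)=1$. For $w\in2\mathbb Z^n\cap e^\perp$ the number $\frac12(w,w)$ is an integer, so $\mathcal E(w)\in O_Q(\mathbb Z)$. Hence $O_Q(\mathbb Z)$ contains a group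
$$U\cong(2\mathbb Z^n\cap e^\perp)/(2\mathbb Z^n\cap\mathbb Re)\cong\mathbb Z^{n-2},\qquad n-2\ge3 .$$

**Step 3: contradiction.** Suppose $\Gamma$ has finite index in $O_Q(\mathbb Z)$. A finite-index subgroup of $U$ lies in $\Gamma$, and the squares of its elements lie in $\hat\Gamma$, because $\{\pm1\}\hat\Gamma=\{\pm1\}\Gamma$. Choose $x,y\in G$ lifting two independent elements of $U\cap\hat\Gamma$. Then $[x,y]$ lies in the kernel of $G\to\hat\Gamma$, which is central of exponent dividing $2$, so $[x^2,y]=[x,y]^2=1$. The abelian group $\langle x^2,y\rangle$ maps onto a group isomorphic to $\mathbb Z^2$, so it contains $\mathbb Z^2$, against Step 1. $\square$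

## 9. The function $\Phi$ and integral factorial ratios

It remains to find which $\Phi$ occur, and to test (NC) on each. This section uses only (6.3) and integrality.

**Step 1: reduced form.** By (6.3), $\Phi=\frac{(t+1)f_0}{(t-1)g_0}$. If $\theta_1=0$ write $f_0=(t-1)^2f_1$; if $\varphi_M=\pi$ write $g_0=(t+1)^2g_1$. The reduced form $F_1/F_2$ of $\Phi$ is given by
$$((t+1)f_0,(t-1)g_0),\quad((t^2-1)f_1,g_0),\quad(f_0,(t^2-1)g_1),\quad((t-1)f_1,(t+1)g_1)$$
in the cases $(\theta_1>0,\varphi_M<\pi)$, $(\theta_1=0,\varphi_M<\pi)$, $(\theta_1>0,\varphi_M=\pi)$, $(\theta_1=0,\varphi_M=\pi)$ respectively. In the upper half circle the roots are, in order of angle, with upper index $1$ or $2$ for $F_1$ or $F_2$: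
$$0^2,\theta_1^1,\varphi_1^2,\dots,\theta_M^1,\varphi_M^2,\pi^1;\qquad 0^1,\varphi_1^2,\theta_2^1,\dots,\varphi_M^2,\pi^1;$$
$$0^2,\theta_1^1,\varphi_1^2,\dots,\theta_M^1,\pi^2;\qquad 0^1,\varphi_1^2,\theta_2^1,\dots,\theta_M^1,\pi^2.$$
So in each case $F_1,F_2$ are products of cyclotomic polynomials with simple roots that strictly interlace on the circle; hence $\deg F_1=\deg F_2$; and exactly one of them vanishes at $1$. Conversely $\Phi$ determines $(f,g)$, since $f/g=\Phi\big(\frac{t-1}{t+1}\big)^2$ with $f,g$ coprime and monic.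

**Step 2: exponents.** Let $P_-$ be the one of $F_1,F_2$ vanishing at $1$, $P_+$ the other, and $\varrho=P_+/P_-=\Phi^{\pm1}$. The $m$-th cyclotomic polynomial is $\prod_{c\mid m}(x^c-1)^{\mu(m/c)}$ (here $\mu$ is the Möbius function), so
$$\varrho=\prod_{k\le K}(x^{a_k}-1)\Big/\prod_{l\le L}(x^{b_l}-1),\qquad a_k\ne b_l\text{ for all }k,l.$$
This is unique, because the $x^c-1$ are multiplicatively independent: for the largest $c$ involved, look at a primitive $c$-th root of unity. This also proves the factorization of $\Phi$ in Theorem 2, and $d$ is the gcd of all $a_k,b_l$. Degree $0$ gives $\sum a_k=\sum b_l$, and the simple pole at $1$ gives $L=K+1$.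

**Step 3: interlacing gives integrality.** Put $\Delta(x)=\sum\lfloor a_kx\rfloor-\sum\lfloor b_lx\rfloor$. For $0\le x<1$, $\lfloor cx\rfloor$ is the number of roots of $t^c-1$ with argument in $(0,2\pi x]$. So $\Delta(x)$ is the number of roots of $P_+$ minus the number of roots of $P_-$ with argument in $(0,2\pi x]$. As $P_-$ vanishes at $1$, the next root belongs to $P_+$, and interlacing gives $\Delta(x)\in\{0,1\}$. Since $\sum a_k=\sum b_l$, $\Delta$ has period $1$, so $\Delta\ge0$ on $\mathbb R$. Let
$$u_m=\prod_k\big(\tfrac{a_k}dm\big)!\Big/\prod_l\big(\tfrac{b_l}dm\big)!.$$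
By Legendre's formula its valuation at a prime $\ell$ is $\sum_{i\ge1}\Delta(m/(d\ell^i))\ge0$. So $u_m\in\mathbb Z$ for all $m$, and Bober's theorem applies to $(a_k/d),(b_l/d)$. In the running example $f=(t-1)^3$, $g=(t+1)^3$ we have $\varrho=\frac{x+1}{x-1}=\frac{x^2-1}{(x-1)^2}$ and $u_m=\binom{2m}m$.

**Step 4: $u_m$ determines $\varrho$ when $d=1$.** Bober's theorem lists sequences, and we need parameters. Suppose $\prod_c((cm)!)^{e_c}=1$ for all $m\ge1$. Take primes $\ell$ with $\ell^2>m\max c$: the $\ell$-adic valuation gives $F(m/\ell)=0$ with $F(x)=\sum_ce_c\lfloor cx\rfloor$. For $x\in[0,1)$ such fractions with $\ell$ large and $m<\ell$ are dense, and $F$ is right-continuous, so $F=0$ on $[0,1)$. Let $c$ be the largest index with $e_c\ne0$. If $c>1$, then $F(1/c)=e_c\neq0$, a contradiction. If only $c=1$ occurs, $(m!)^{e_1}=1$ gives $e_1=0$. So two parameter lists with the same sequence agree after cancellation.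

**Step 5: the families.** Because $\sum a_k=\sum b_l$, $\varrho(1/y)=\prod(1-y^{a_k})/\prod(1-y^{b_l})$. For coprime $p,q\ge1$ and signs $\sigma,\tau$ put
$$U_{\sigma\tau}(p,q)=\frac{1-\sigma\tau y^{p+q}}{(1-\sigma y^p)(1-\tau y^q)} .$$
If $d=1$ and $\varrho$ is not one of the $52$ sporadic ones, then $\varrho(1/y)$ is one of
$$\frac{1-y^{p+q}}{(1-y^p)(1-y^q)}=U_{++}(p,q),\qquad\frac{1+y^p}{(1+y^q)(1-y^{p-q})}=U_{-+}(q,p-q),\qquad\frac{(1+y^p)(1+y^q)}{1-y^{p+q}}=U_{--}(p,q)^{-1},$$
with $p>q$ in the second. As $H(y)=1/\Phi(1/y)=\varrho(1/y)^{\pm1}$, $H$ is some $U_{\sigma\tau}(p,q)^{\pm1}$. Replacing $y$ by $-y$ turns $U_{\sigma\tau}(p,q)$ into $U_{\sigma'\tau'}(p,q)$ with $\sigma'=\sigma(-1)^p$, $\tau'=\tau(-1)^q$. If $H=U_{\sigma\tau}(p,q)^{-1}$, then $H'=1/H(-y)=U_{\sigma'\tau'}(p,q)$, and $S$ exchanges $H$ and $H'$. So, up to $S$,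
$$H=U_{\sigma\tau}(p,q),\qquad H'=U_{\sigma'\tau'}(p,q)^{-1}\tag{9.1}$$
with some signs. Then $\Phi(t)=1/H(1/t)=\frac{(t^p-\sigma)(t^q-\tau)}{t^{p+q}-\sigma\tau}$, which is (2.1).

## 10. The case $d\ge2$: piecewise linear $K$

Here we verify (NC). Now $H=\sum_ih_iy^{di}$ with $h_i\in\mathbb Z$, $h_0=1$. By (7.2), with $(x)_+=\max(x,0)$,
$$K_k=4\sum_ih_i(k-di)_+\qquad(k\ge0).$$
So $K$ is linear on each $[md,(m+1)d]$, $m\ge0$; $K_{md}\in4d\mathbb Z_{\ge0}$; and $K_k=4k$ for $0\le k\le d$. By evenness consider $k>0$, $md\le k\le(m+1)d$.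

1. If $d\mid k$, then $K_k=0$ or $K_k\ge4d\ge8$.
2. If $d\nmid k$ and $K_{md},K_{(m+1)d}\ne0$, then $K_k\ge4d\ge8$ by linear interpolation.
3. If $d\nmid k$ and $K_{md}=0$, then $a^{md}=1$ by Lemma 1.2, so $K_k=K_{k-md}=4(k-md)$. This equals $4$ only for $k=md+1$, and then $a^k=a$.
4. If $d\nmid k$ and $K_{(m+1)d}=0$, then $a^{(m+1)d}=1$ and $K_k=4((m+1)d-k)$. This equals $4$ only for $k=(m+1)d-1$, and then $a^k=a^{-1}$.

The series $H'(y)=1/H(-y)$ is also an integral series in $y^d$ with constant term $1$, so the same argument applies to $K',b$. Thus (NC) holds, and for $n\ge5$ Proposition 8.1 proves Theorem 2(a).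

## 11. The two-parameter family: where $K=4$

Assume (9.1) and $n\ge5$.

**Step 1: $K$ as a sum of two functions.** With $x=\sigma y^p$, $z=\tau y^q$ we have $\frac{1+x}{1-x}+\frac{1+z}{1-z}=\frac{2(1-xz)}{(1-x)(1-z)}$. By (7.2), for $k\ge0$,
$$K_k=2\big(\omega_{\sigma,p}(k)+\omega_{\tau,q}(k)\big),\qquad\omega_{\sigma,p}(k)=k+2\sum_{i\ge1}\sigma^i(k-pi)_+.\tag{11.1}$$
So $\omega_{+,p}$ has slopes $1,3,5,\dots$ on successive intervals of length $p$, and $\omega_{+,p}(k)\ge k$; while $\omega_{-,p}$ has slopes $1,-1,1,\dots$, so $\omega_{-,p}(k)$ is the distance from $k$ to $2p\mathbb Z$. In particular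
$$\omega_{+,1}(2)=4,\qquad\omega_{-,1}(2)=0,\qquad\omega_{\pm,p}(2)=2\ \ (p\ge2).$$
Also $K_2\ne0$: otherwise $a^2=1$ by Lemma 1.2, so $A^2=1$ with $A$ cyclic on $V$, forcing $n\le2$.

**Claim.** If (NC) fails, then $K_2=4$ or $(\sigma,\tau)=(-,-)$.

By evenness, and since $k=0,\pm1$ cause no failure, consider $k\ge2$.

**Step 2: coincidences $K_k=4$ for $(\sigma,\tau)\ne(-,-)$.** If $(\sigma,\tau)=(+,+)$, then $K_k\ge4k\ge8$: none. For mixed signs, $K_k=4$ means that the two terms in (11.1) sum to $2$; one is $\omega_+(k)\ge k\ge2$ and the other is $\ge0$. So $k=2$ and $K_2=4$.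

**Step 3: coincidences $K'_k=4$.** Here $H'=\frac{(1-\sigma'y^p)(1-\tau'y^q)}{1-\sigma'\tau'y^{p+q}}$.

If $(\sigma',\tau')=(-,-)$, $H'$ has nonnegative coefficients and constant term $1$, so $K'_k\ge4k\ge8$: none.

If $(\sigma',\tau')=(+,+)$, then for $0\le k\le p+q$
$$K'_k=4\big(k-(k-p)_+-(k-q)_+\big)=4\min(k,p,q,p+q-k).$$
So $K'_{p+q}=0$, $b^{p+q}=1$ by Lemma 1.2, and $K'$ has period $p+q$. Let $K'_k=4$ and let $r\in[0,p+q)$ be the residue of $k$; $r\ne0$. If $r\in\{1,p+q-1\}$, then $b^k=b^{\pm1}$. Otherwise $2\le r\le p+q-2$ and $\min(p,q)=1$; so $p+q\ge4$ and $K'_2=4\min(2,p,q,p+q-2)=4$.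

If the signs are mixed, say $\sigma'=+,\tau'=-$ (the other case is the same after exchanging $p,q$), then $H'=\frac{(1-y^p)(1+y^q)}{1+y^{p+q}}$, and for $0\le k\le p+q$
$$K'_k=4\big(k-(k-p)_++(k-q)_+\big)=4\big(\min(k,p)+(k-q)_+\big).$$
Write $H'=J/(1-y^{2(p+q)})$ with $J=(1-y^p)(1+y^q)(1-y^{p+q})=\sum J_iy^i$ of degree $2(p+q)$. Then
$$\tfrac14K'_{2(p+q)}=\sum_iJ_i\big(2(p+q)-i\big)=2(p+q)J(1)-J'(1)=0,$$
where $J'$ is the derivative, because $J$ has a double zero at $1$. So $b^{2(p+q)}=1$. Let $K'_k=4$ and write $k\equiv\pm r\pmod{2(p+q)}$ with $0\le r\le p+q$; then $K'_r=4$, so $r\ne0$. If $r=1$, $b^k=b^{\pm1}$. If $r\ge2$, then $\min(r,p)+(r-q)_+=1$ forces $p=1$ and $r\le q$, so $q\ge2$ and $K'_2=4(\min(2,1)+(2-q)_+)=4$.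

In all cases a failure of (NC) on the side of $K'$ gives $K'_2=4$, and $K_2=K'_2$ by (7.4). This proves the Claim.

**Step 4: the exceptional cases.** By Step 1, $K_2=2(\omega_{\sigma,p}(2)+\omega_{\tau,q}(2))=4$ iff one of the two values is $0$ and the other is $2$, i.e. one parameter equals $1$ with sign $-$ and the other parameter is $\ge2$. This is (E1). If $(\sigma,\tau)=(-,-)$ and $K_2\ne4$, then, as also $K_2\ne0$, neither parameter can be $1$: this is (E2). Outside (E1), (E2), (NC) holds and Proposition 8.1 gives thinness for all $n\ge5$.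

**What happens numerically.** For $f=(t-1)^3(t^2+1)$, $g=(t+1)(t^4+t^3+t^2+t+1)$ one finds $\Phi=\frac{(t-1)(t^4-1)}{t^5-1}$: this is (2.1) with $\sigma=\tau=+$, $(p,q)=(1,4)$, and no $K_k$ with $k\ge2$ equals $4$. Keep $f$ and take $g=t^5+1$: then $\Phi=\frac{(t+1)(t^4-1)}{t^5+1}$, case (E1) with $\tau=+$, $q=4$, and (11.1) gives $K_2=2(0+2)=4$, $K_3=2(1+3)=8$. In a configuration with these numbers $a^2\in\{a,a^{-1}\}$ would mean $a=1$ or $a^3=1$, hence $K_1=0$ or $K_3=0$, which is false. So the mirrors $\pm j_0$ and $\pm a^2j_0$ are orthogonal but their edges are not covered by (ii) of Section 5: the flip in Step 3 there cannot be made, and the reduction of loops stops.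

## 12. Extra orthogonal mirrors produce reflections

In (E1) and (E2) we use the extra coincidences themselves: they put vectors of norm $2$ into a lattice, and the reflections in them carry $v$ to $Av$.

**Proposition 12.1.** For the configuration of an HHMG, assume $K_2=4$, or that there is an odd $m$ with $K_{m-1}=K_m=K_{m+1}=4$ (or the same for $K'$). If $\Gamma$ has finite index in $O_Q(\mathbb Z)$ and $n\ge5$, there are a lattice $M$ of signature $(n-1,1)$ and a group $R$ generated by reflections in vectors of $M$, of finite index in $O(M)$, acting on $\mathbb H^{n-1}$ with noncompact fundamental polyhedron of finite volume. Hence $\Gamma$ is thin if $n-1\ge996$, and indeed if $n\ge21$.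

*Proof.* By $S$ we treat $K$.

**Step 1: the lattice and the group $R$.** Let $M=\frac12\mathcal L_0\cap V$. It is discrete; by Lemma 3.1 its products lie in $\mathbb Z$ and it is $\hat\Gamma$-invariant. It contains all $A^kv=\frac12(E_k+E_{k-1})$, so it is a lattice in $V$. Let $R$ be generated by the reflections $s_r:x\mapsto x-(x,r)r$ with $r\in M$, $(r,r)=2$. These lie in $O(M)$ and act on $\mathbb H^{n-1}$ as reflections. Since $\gamma s_r\gamma^{-1}=s_{\gamma r}$, $R$ is normal in $O(M)$. The component of $E_k=a^kE_\beta$ outside $V$ is $(-1)^k\sqrt{\delta_\beta}Z_\beta$. So for $i\equiv j\pmod2$ the vector $\frac12(E_i-E_j)$ lies in $M$; its norm is $\frac12K_{i-j}$.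

**Step 2: $Av\in Rv$.** If $K_2=4$, let $r=\frac12(E_1-E_{-1})$, of norm $2$. Then $(v,r)=\frac14(-K_1+K_1-K_2)=-1$, so $s_rv=v+r=\frac12(E_0+E_1)=Av$.

In the other case let $r_1=\frac12(E_m-E_{-1})$ and $r_2=\frac12(E_1-E_m)$; as $m$ is odd, they lie in $M$, and their norms are $\frac12K_{m+1}=2$ and $\frac12K_{m-1}=2$. Now $(v,r_1)=\frac14(-K_m+K_1-K_{m+1})=-1$, so $s_{r_1}v=v+r_1=\frac12(E_0+E_m)=:w$. And $(w,r_2)=\frac14(-K_1+K_m-K_{m-1})=-1$, so $s_{r_2}w=w+r_2=\frac12(E_0+E_1)=Av$.

**Step 3: $\hat\Gamma$ lies in $R$ times a finite group.** The group $\hat\Gamma\subset O(M)$ normalizes $R$, so $\{\gamma\in\hat\Gamma:\gamma v\in Rv\}$ is a subgroup: if $\gamma v=\rho v$ and $\gamma'v=\rho'v$, then $\gamma\gamma'v=(\gamma\rho'\gamma^{-1})\rho v$ and $\gamma^{-1}v=(\gamma^{-1}\rho^{-1}\gamma)v$. It contains $A$ by Step 2, and $\hat C$ since $\hat Cv=v$. So it is $\hat\Gamma$, and $\hat\Gamma\subset R\cdot\mathrm{Stab}_{O(M)}(v)$. The stabilizer is finite, because $v^\perp$ is definite and $O(M)$ is discrete.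

**Step 4: $O(M)$ is commensurable with $O_Q(\mathbb Z)$.** The line $\mathbb Rv=\operatorname{im}(C-1)$ is rational: $v=\kappa v_0$ with $v_0\in\mathbb Q^n$, $\kappa\in\mathbb R^\times$. The $A^kv$ have $\mathbb Q$-span $\kappa\mathbb Q^n$, and the form is integral on them. Every $x\in M$ has integral products with all $A^kv\in M$. Choosing a basis among the $A^kv$, whose Gram matrix is integral and invertible, we see that $x$ has rational coordinates in it, so $x\in\kappa\mathbb Q^n$. Hence $\kappa^{-1}M$ is a lattice in $\mathbb Q^n$, commensurable with $\mathbb Z^n$, and $O(M)=O(\kappa^{-1}M)$ is commensurable with $O_Q(\mathbb Z)$.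

**Step 5: $R$ has finite index and finite covolume.** If $\Gamma$ has finite index in $O_Q(\mathbb Z)$, then $\hat\Gamma\subset O(M)$ has finite index in $O(M)$. So the group $R\cdot\mathrm{Stab}_{O(M)}(v)$, and therefore $R$, has finite index in $O(M)$. By Borel–Harish-Chandra, $R$ has finite covolume.

**Step 6: $R$ is not cocompact.** By Meyer $Q$ is isotropic. The construction (8.1), with the form on $V$ scaled to be integral on $\kappa^{-1}M$, gives $\mathcal E(w)\in O(M)$ with $w\in e^\perp$, $w\notin\mathbb Re$; replacing $w$ by a multiple, $u=\mathcal E(w)\in R$. In that scaling, for a point $x\in\mathbb H^{n-1}$ normalized by $(x,x)=-1$,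
$$\cosh d(x,ux)=-(x,ux)=1+\tfrac12(w,w)(x,e)^2,\qquad(w,w)>0 .$$
Since $(x,e)\ne0$, $u$ has no fixed point; and $d(x,ux)\to0$ along a geodesic running to the ideal point of $e$, where $(x,e)\to0$. (Here the scaling factor is chosen positive; the formula (8.1) may be used with any positive scaling of the form.) If the translates of a compact set $D$ under $R$ covered $\mathbb H^{n-1}$, write $x=\gamma y$ with $y\in D$; then $d(x,ux)=d(y,\gamma^{-1}u\gamma y)$. Only finitely many elements of $R$ move some point of $D$ by at most $1$, and each such conjugate of $u$, having no fixed point, moves the points of $D$ by at least a positive constant. So $d(x,ux)$ would be bounded below, a contradiction.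

**Step 7: dimension bounds.** By Steps 5 and 6 the fundamental polyhedron of $R$ has finite volume and is not compact, which Prokhorov excludes for $n-1\ge996$. Moreover the full reflection subgroup of $O(M)$ contains $R$, so it has finite index; since $n-1$ is even, $n\ge21$ means $n-1=20$ or $n-1\ge22$, which Esselmann excludes. $\square$

**Case (E1).** Here $K_2=4$, and Proposition 12.1 applies.

**Case (E2).** Here $K_k$ is twice the sum of the distances of $k$ to $2p\mathbb Z$ and to $2q\mathbb Z$. Since $\gcd(2p,2q)=2$ and $1\equiv-1\pmod2$, there is $m\ge1$ with $m\equiv1\pmod{2p}$ and $m\equiv-1\pmod{2q}$; it is odd. Because $p,q\ge2$, the distances of $\pm2$ to $2p\mathbb Z$ and to $2q\mathbb Z$ are $2$. Hence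
$$K_m=2(1+1)=4,\qquad K_{m-1}=2(0+2)=4,\qquad K_{m+1}=2(2+0)=4,$$
and Proposition 12.1 applies.

So in the cases (E1), (E2) the HHMG is thin for $n\ge997$ by Prokhorov, and for $n\ge21$ by Esselmann. With Sections 9 and 11 this proves Theorem 2(b). Part (c) is the first statement of Proposition 8.1, whose hypothesis (NC) was verified in Section 10 and, outside (E1), (E2), in Section 11; recall $\hat\Gamma=\langle A,-A^{-1}B\rangle$, which $S$ does not change. The oddness of $n$ is Step 6 of Section 6, and the factorization of $\Phi$ is Step 2 of Section 9. Theorem 2 is proved.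

## 13. Finitely many arithmetic pairs

*Proof of Theorem 1.* Let $(f,g)$ be the pair of an arithmetic HHMG, normalized as in Section 6. A normalized pair comes from at most two original pairs (itself and its twist), and $S$ is an involution. So it is enough to see that there are finitely many such normalized pairs up to $S$. By Theorem 2, $n$ is odd and one of the following holds.

1. $n=3$.
2. $n\ge5$, $d=1$, and $\Phi$ or $\Phi^{-1}$ is one of the $52$ functions $\varrho$ from Bober's sporadic list. Since $\Phi$ determines $(f,g)$, these are finitely many pairs.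
3. $n\ge5$ and, up to $S$, $(f,g)$ is of type (E1) or (E2), with $n<997$ (indeed $n\le19$).

For each fixed $n$ there are only finitely many pairs $(f,g)$. So cases 1 and 3 also contain finitely many pairs, only finitely many HHMGs are arithmetic, and all but finitely many HHMGs are thin. $\blacksquare$
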